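\title{Algebraic relations and characteristic factors\\ for polynomial ergodic averages}

\begin{abstract}
Let $P_1,\dots,P_k$ be distinct polynomials with integer coefficients. We ask which Host--Kra factor $\mathcal Z_s$ is characteristic, in totally ergodic systems, for the averages of $T^{P_1(n)}f_1\cdots T^{P_k(n)}f_k$. It has been conjectured that $\mathcal Z_s$ is characteristic exactly when the progression $m,\ m+P_1(n),\dots,m+P_k(n)$ satisfies no algebraic relation of degree $s+1$ or higher. We show that this holds for $s\le2$ and fails for every $s\ge3$. The family $\{n,2n,3n,4n,n^3+n,n^3+2n^2-n,n^3-2n^2-n\}$ satisfies no relation of degree $4$ or higher, yet $\mathcal Z_3$ is not characteristic for it; the proof of this is self-contained. We also prove the corrected criterion: $\mathcal Z_s$ is characteristic if and only if, for every $q\ge1$, there is no relation of degree $s+1$ or higher among $q$ independent copies of the progression.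
\end{abstract}

\section{Introduction}

\subsection{The problem}
Let $(X,\mathcal X,\mu,T)$ be an invertible measure-preserving system on a probability space, and write $T^hf=f\circ T^h$. The system is \emph{totally ergodic} if $T,T^2,T^3,\dots$ are all ergodic. For polynomials $P_1,\dots,P_k\in\mathbb Z[n]$ and $f_1,\dots,f_k\in L^\infty(\mu)$ consider the averages
\[
A_N(f_1,\dots,f_k)=\frac1N\sum_{n=1}^N T^{P_1(n)}f_1\cdots T^{P_k(n)}f_k .
\]
The integral $\int f_0\,A_N(f_1,\dots,f_k)\,d\mu$ describes the joint distribution of the \emph{progressions} $(x,T^{P_1(n)}x,\dots,T^{P_k(n)}x)$, and the question is how much of the structure of the system this distribution can see.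

Structure is measured by the Gowers--Host--Kra seminorms. For ergodic $T$ and $f\in L^\infty(\mu)$ they satisfy
\begin{equation}\label{eq:seminorm}
|\!|\!|f|\!|\!|_1=\Big|\int f\,d\mu\Big|,\qquad
|\!|\!|f|\!|\!|_{j+1}^{2^{j+1}}=\lim_{L\to\infty}\frac1L\sum_{h=1}^L|\!|\!|\bar f\cdot T^hf|\!|\!|_j^{2^j}.
\end{equation}
Thus $|\!|\!|f|\!|\!|_{s+1}=0$ says that the $s$-fold multiplicative derivatives of $f$ have mean zero on average. The \emph{Host--Kra factor} $\mathcal Z_s$ of order $s\ge0$ is the $T$-invariant $\sigma$-algebra characterized by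
\[
\mathbb E(f\mid\mathcal Z_s)=0\iff|\!|\!|f|\!|\!|_{s+1}=0\qquad(f\in L^\infty(\mu)).
\]
The factor $\mathcal Z_0$ consists of the invariant sets, so it is trivial for ergodic $T$, and $\mathcal Z_s$ is a factor of $\mathcal Z_{s+1}$.

The factor $\mathcal Z_s$ is \emph{characteristic} for $\mathcal P=\{P_1,\dots,P_k\}$ if for all totally ergodic systems and all $f_1,\dots,f_k\in L^\infty(\mu)$
\[
\lim_{N\to\infty}\big\|A_N(f_1,\dots,f_k)-A_N\big(\mathbb E(f_1\mid\mathcal Z_s),\dots,\mathbb E(f_k\mid\mathcal Z_s)\big)\big\|_{L^2(\mu)}=0 .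
\]
Writing each $f_i$ as $\mathbb E(f_i\mid\mathcal Z_s)$ plus a remainder and expanding, we see that this is equivalent to the following property, which is the form we use:
\begin{equation}\label{eq:char}
\|A_N(f_1,\dots,f_k)\|_{L^2(\mu)}\to0\quad\text{whenever }\mathbb E(f_i\mid\mathcal Z_s)=0\text{ for some }i.
\end{equation}
In particular, if $\mathcal Z_s$ is characteristic then so is $\mathcal Z_{s+1}$. For $s=0$ the property says that the averages converge to $\prod_i\int f_i\,d\mu$.

One would like to read off the smallest such $s$ from the polynomials. Put $P_0=0$ and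
\[
\xi_i=\xi_i(m,n)=m+P_i(n)\qquad(0\le i\le k);
\]
if $x=T^mx_0$, the progression based at $x$ is $(T^{\xi_i}x_0)_{0\le i\le k}$. An \emph{algebraic relation of degree $s$} for $\mathcal P$ is a polynomial identity
\[
Q_0(\xi_0)+Q_1(\xi_1)+\dots+Q_k(\xi_k)=0
\]
in $m,n$, with $Q_i\in\mathbb R[z]$ and $\max_i\deg Q_i=s$. For example, $\{n,n^2,n+n^2\}$ satisfies the linear relation $m-(m+n)-(m+n^2)+(m+n+n^2)=0$, and $\{n,2n,n^2\}$ satisfies the quadratic relation
\begin{equation}\label{eq:quad}
(m^2+2m)-2(m+n)^2+(m+2n)^2-2(m+n^2)=0 .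
\end{equation}
Applying $\partial_m$ replaces each $Q_i$ by $Q_i'$, so a relation of degree $s\ge2$ gives one of degree $s-1$.

Three known results fit one pattern. If $1,P_1,\dots,P_k$ are linearly independent, as for $\{n,n^2,\dots,n^k\}$, then $\mathcal Z_0$ is characteristic \cite{FK}; and such a family has no relation of degree $\ge1$, because a linear relation $\sum_ia_i\xi_i+a=0$ gives $\sum_{i\ge0}a_i=0$ and $\sum_{i\ge1}a_iP_i+a=0$, hence $a_i=0$ for all $i$. For $\{n,2n,\dots,kn\}$ the smallest characteristic factor is $\mathcal Z_{k-1}$ \cite{HKann,Zi}, and the same holds for $\{P,2P,\dots,kP\}$ with $P$ nonconstant \cite{Fr}. Here the $k$-th difference $\sum_{t=0}^k(-1)^t\binom kt(m+tP)^{k-1}=0$ is a relation of degree $k-1$, while a relation of degree $k$ would have top part $\sum_ta_t(m+tP)^k=0$, that is $\sum_ta_tt^p=0$ for $0\le p\le k$, which forces $a=0$ by Vandermonde. In all three cases the smallest $s$ is the largest degree of a relation. The following conjecture is posed in \cite{Talk}.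

\medskip\noindent\textbf{Conjecture.} \emph{Let $\mathcal P=\{P_1,\dots,P_k\}$ be a family of distinct integral polynomials. The factor $\mathcal Z_s$ is characteristic for $\mathcal P$ if and only if $\mathcal P$ satisfies no relation of degree $s+1$ or higher.}

\subsection{Results}
The conjecture is false.

\begin{theorem}\label{thm:A}
Let $P_t=tn$ for $1\le t\le4$, $P_5=n^3+n$, $P_6=n^3+2n^2-n$, $P_7=n^3-2n^2-n$. Then $\{P_1,\dots,P_7\}$ satisfies no algebraic relation of degree $\ge4$, but $\mathcal Z_3$ is not characteristic for it.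
\end{theorem}

The obstruction in Theorem~\ref{thm:A} is an identity that involves two progressions with independent parameters $(m_1,n_1)$ and $(m_2,n_2)$. In general one has to allow any number of them.

\begin{definition}\label{def:qrel}
Let $q\ge1$ and write $\xi_i^{(l)}=\xi_i(m_l,n_l)$ for $1\le l\le q$. A \emph{$q$-relation} for $\mathcal P$ is a tuple $(K_0,\dots,K_k)$ of polynomials in $\mathbb R[z_1,\dots,z_q]$, not all zero, such that
\begin{equation}\label{eq:qrel}
\sum_{i=0}^kK_i\big(\xi_i^{(1)},\dots,\xi_i^{(q)}\big)\prod_{l=1}^q\partial_l\xi_i^{(l)}=0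
\end{equation}
identically, for every choice of $\partial_l\in\{\partial_{m_l},\partial_{n_l}\}$. Its \emph{degree} is $q+\max_i\deg K_i$.
\end{definition}

For $q=1$ choose $Q_i$ with $Q_i'=K_i$. Then \eqref{eq:qrel} says that both partial derivatives of $\sum_iQ_i(\xi_i)$ vanish, so the sum is a constant, which can be absorbed into $Q_0$. Hence $1$-relations of degree $d$ are exactly the derivatives of algebraic relations of degree $d\ge1$.

\begin{theorem}\label{thm:B}
For every family of distinct integral polynomials and every $s\ge0$, the factor $\mathcal Z_s$ is characteristic if and only if there is no $q$-relation of degree $\ge s+1$ for any $q\ge1$.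
\end{theorem}

\begin{theorem}\label{thm:C}
The equivalence in the Conjecture holds for all families if $s\in\{0,1,2\}$. For each $s\ge3$ there is a family with no relation of degree $\ge s+1$ for which $\mathcal Z_s$ is not characteristic. The implication ``characteristic $\Rightarrow$ no relation'' holds for all $s$.
\end{theorem}

Total ergodicity cannot be weakened to ergodicity in these criteria. The family $\{2n\}$ has no $q$-relation at all (by Theorem~\ref{thm:B} and \cite{FK}), but for the rotation on $\mathbb Z/2\mathbb Z$ we have $A_N(f)=f$, which is not $\int f\,d\mu$.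

Section~\ref{sec:idea} shows how a relation obstructs a factor from being characteristic and why several copies appear. Section~\ref{sec:alg} contains all the algebra of relations. Section~\ref{sec:A} proves Theorem~\ref{thm:A} from the definitions above, without structure theory. Sections~\ref{sec:nil}--\ref{sec:nec} prove Theorem~\ref{thm:B} with the help of cited theorems on nilsystems, and Section~\ref{sec:C} deduces Theorem~\ref{thm:C}.

\medskip\noindent\emph{Notation.} We write $e(t)=e^{2\pi it}$ and $\mathbb T=\mathbb R/\mathbb Z$. For a weight vector $a=(a_i)_{0\le i\le k}$ and an expression $F_i$ depending on $i$ we write $a[F]=\sum_ia_iF_i$; for instance $a[P^2]=\sum_ia_iP_i^2$ and $a[1]=\sum_ia_i$. All definitions make sense for lists $P_1,\dots,P_k$ with repetitions, and we allow these where a normalization produces them.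

\section{How a relation obstructs}\label{sec:idea}

\subsection{One frequency}

\begin{example}\label{ex:skew}
We show that $\mathcal Z_1$ is not characteristic for $\{n,2n,n^2\}$. Let $\alpha$ be irrational and $T(x,y)=(x+\alpha,y+2x+\alpha)$ on $\mathbb T^2$, so that
\[
T^p(x,y)=(x+p\alpha,\ y+2px+p^2\alpha).
\]
Composition with $T^p$ sends $e(jx+ly)$ to a unimodular multiple of $e((j+2pl)x+ly)$. If $\phi\circ T^p=\phi$ with $p\ge1$, then $|\hat\phi|$ is constant along the orbits of $(j,l)\mapsto(j+2pl,l)$; these are infinite for $l\ne0$, so square-summability leaves only $l=0$, and then $e(jp\alpha)=1$ leaves only $j=0$. So $T$ is totally ergodic.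

The orbit of the origin is $T^\xi(0,0)=(\xi\alpha,\xi^2\alpha)$, so \eqref{eq:quad} suggests that the points $(x_i,y_i)=T^{P_i(n)}(x,y)$ satisfy $y_0+2x_0-2y_1+y_2-2x_3=0$. Indeed
\[
y+2x-2(y+2nx+n^2\alpha)+(y+4nx+4n^2\alpha)-2(x+n^2\alpha)=0 .
\]
Hence for $f_1=e(-2y)$, $f_2=e(y)$, $f_3=e(-2x)$ we get $A_N(f_1,f_2,f_3)=e(-y-2x)$, of norm $1$. But $\bar f_1T^hf_1=e(-4hx-2h^2\alpha)$ has integral $0$ for $h\ge1$, so $|\!|\!|f_1|\!|\!|_2=0$, and \eqref{eq:char} fails for $s=1$.
\end{example}

The example can be phrased without the functions $f_i$. All progressions lie in the closed set $Y=\{y_0+2x_0-2y_1+y_2-2x_3=0\}$, and the map $R(x,y)=(x,y+\frac14)$, which $\mathcal Z_1$ does not see, moves $Y$ off itself when it is applied to the point $(x_1,y_1)$ alone. This form of the argument survives in noncommutative groups, and we use it twice.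

\begin{lemma}\label{lem:limit}
Let $X$ be a compact metric space, $T$ a homeomorphism and $\mu$ an invariant Borel probability measure such that the system is totally ergodic. Let $Y\subset X^{k+1}$ be a closed set that contains $(T^{P_i(n)}x)_{0\le i\le k}$ for all $x\in X$, $n\in\mathbb Z$. If $\mathcal Z_s$ is characteristic for $\mathcal P$, there is a Borel probability measure $\nu$ on $X^{k+1}$ with $\nu(Y)=1$ and the following property: if $R$ is a homeomorphism of $X$ with $\mathbb E(f\circ R-f\mid\mathcal Z_s)=0$ for all $f\in C(X)$, and $1\le i\le k$, then $\nu$ is invariant under the map that applies $R$ in coordinate $i$ and fixes the other coordinates.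
\end{lemma}

\begin{proof}
Let $\nu_N$ be the average over $1\le n\le N$ of the images of $\mu$ under $x\mapsto(T^{P_i(n)}x)_{0\le i\le k}$, and let $\nu$ be a weak* limit point. Since $\nu_N(Y)=1$ and $Y$ is closed, $\nu(Y)=1$. For continuous $f_0,\dots,f_k$,
\[
\int f_0\otimes\dots\otimes(f_i\circ R-f_i)\otimes\dots\otimes f_k\,d\nu_N=\int f_0\,A_N(f_1,\dots,f_i\circ R-f_i,\dots,f_k)\,d\mu,
\]
which tends to $0$ by \eqref{eq:char}. Products $f_0\otimes\dots\otimes f_k$ span a dense subspace of $C(X^{k+1})$ by the Stone--Weierstrass theorem, so $\nu$ is invariant. The case $i=0$ is excluded because \eqref{eq:char} says nothing about $f_0$.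
\end{proof}

\subsection{Two frequencies}\label{ss:two}
In Example~\ref{ex:skew} the set $Y$ is a subgroup of an abelian group, and a linear constraint defines a subgroup for free. Consider instead the Heisenberg group $G=\mathbb R^3$ with $(x,y,u)(\tilde x,\tilde y,\tilde u)=(x+\tilde x,y+\tilde y,u+\tilde u+x\tilde y)$, the lattice $\Gamma=\mathbb Z^3$, and translation by $\tau=(\alpha,\beta,0)$ on $G/\Gamma$. Here $\tau^\xi=(\xi\alpha,\xi\beta,\binom\xi2\alpha\beta)$. The $x$-parts and the $y$-parts of $(\tau^{\xi_i})_i$ lie in the span $V\subset\mathbb R^{k+1}$ of the vectors $(\xi_i(m,n))_i$. When $1,\alpha,\beta$ are rationally independent one expects nothing to tie the two parts together, and Proposition~\ref{prop:equi} will confirm this. So a closed set $Y$ should come from a subgroup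
\[
H=\{(x,y,u)\in G^{k+1}:\ x\in V,\ y\in V,\ b[u]=0\}
\]
for some weights $b$. This set is closed under multiplication if and only if $b[x\tilde y]=0$ for all $x,\tilde y\in V$, that is, if and only if $b[\xi\xi']=0$, where $\xi=\xi(m,n)$ and $\xi'=\xi(m',n')$ are two \emph{independent} copies. The cocycle multiplies the $x$-part of one element by the $y$-part of another, and that is where the second copy comes from.

In this case nothing new is gained: putting $(m',n')=(m,n)$ gives $b[\xi^2]=0$, an ordinary relation of the same degree $2$. For an identity $\sum_iG_i(\xi_i,\xi_i')=0$ of higher degree $d$, with $G_i$ divisible by $z_1z_2$, we can do slightly better: differentiate in one copy and then restrict to the diagonal. This gives an ordinary relation of degree $d$ unless both partial derivatives of the degree-$d$ part $F_i$ of every $G_i$ vanish at $(1,1)$. By Euler's identity $F_i(1,1)=0$ in that case, so $F_i(z,1)$ has a double root at $z=1$ and $F_i$ is divisible by $z_1z_2(z_1-z_2)^2$. This needs $d\ge4$, and for $d=4$ it leaves only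 multiples of
\[
\psi_4(z_1,z_2)=z_1z_2(z_1-z_2)^2=z_1^3z_2-2z_1^2z_2^2+z_1z_2^3 .
\]
So the first place to look for a counterexample is $s+1=4$, with a two-copy identity whose top part is $\psi_4$.

\section{The algebra of relations}\label{sec:alg}

\subsection{Normalization, lowering the degree, integration}

\begin{lemma}\label{lem:norm}
Let $M\ge1$, $j\in\mathbb Z$ and $\tilde P_i(n)=(P_i(Mn+j)-P_i(j))/M$. Then $\tilde P_i\in\mathbb Z[n]$, $\tilde P_i(0)=0$, and $(P_i)$ has a $q$-relation of degree $d$ if and only if $(\tilde P_i)$ has one. For $M=1$, $j=0$, the factor $\mathcal Z_s$ is characteristic for $(P_i)$ if and only if it is characteristic for $(\tilde P_i)$.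
\end{lemma}

\begin{proof}
The coefficient of $n^a$ in $P_i(Mn+j)$ is an integer multiple of $M^a$, so $\tilde P_i\in\mathbb Z[n]$. Put $m^*=Mm$, $n^*=Mn+j$. Then $m+\tilde P_i(n)=(\xi_i(m^*,n^*)-P_i(j))/M$, and $\partial_m$, $\partial_n$ of the left side equal $\partial_{m^*}\xi_i$, $\partial_{n^*}\xi_i$. So $(\tilde K_i)$ is a $q$-relation for $(\tilde P_i)$ if and only if $K_i(z)=\tilde K_i\big((z_l-P_i(j))_l/M\big)$ is one for $(P_i)$, and $\deg K_i=\deg\tilde K_i$. For the last claim replace $f_i$ by $T^{P_i(0)}f_i$ in \eqref{eq:char} and use that $\mathcal Z_s$ is $T$-invariant.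
\end{proof}

\begin{lemma}\label{lem:lower}
If there is a $q$-relation of degree $d\ge2$, there is a $q'$-relation of degree $d-1$ for some $q'\in\{q,q-1\}$, $q'\geq 1$.
\end{lemma}

\begin{proof}
Suppose $\max_i\deg K_i\ge1$. Choose $l$ such that $z_l$ occurs in the top-degree part of some $K_i$ of maximal degree, and apply $\partial_{m_l}$ to \eqref{eq:qrel}. Since $\partial_{m_l}\xi_i^{(l)}=1$ and $\partial_{m_l}\partial_l\xi_i^{(l)}=0$, this replaces $K_i$ by $\partial_{z_l}K_i$ and lowers the maximal degree by exactly one. If all $K_i$ are constant then $q=d\ge2$, and taking $\partial_q=\partial_{m_q}$ shows that the same constants form a $(q-1)$-relation.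
\end{proof}

The next lemma connects Definition~\ref{def:qrel} with the identities of Section~\ref{ss:two}.

\begin{lemma}\label{lem:pot}
\emph{(a)} If $G_i\in\mathbb R[z_1,\dots,z_q]$ satisfy $\sum_iG_i(\xi_i^{(1)},\dots,\xi_i^{(q)})=0$, then $K_i=\partial_{z_1}\cdots\partial_{z_q}G_i$ satisfy \eqref{eq:qrel}.

\emph{(b)} Let $P_i(0)=0$ for all $i$, let $(K_i)$ be a $q$-relation, and let $G_i(z)=\int_0^{z_1}\!\cdots\int_0^{z_q}K_i$. For each $l$ the polynomials $R_i(z)=(\partial_{z_l}G_i)(z,\dots,z)$ satisfy $\sum_iR_i(\xi_i)\,\partial\xi_i=0$ for $\partial\in\{\partial_m,\partial_n\}$.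
\end{lemma}

\begin{proof}
(a) Apply $\partial_1\cdots\partial_q$; each $\partial_l$ acts only through $\xi_i^{(l)}$.

(b) Fix $l'\ne l$, let $K_i^*=\int_0^{z_{l'}}K_i\,dz_{l'}$, and let $\Sigma$ be the sum \eqref{eq:qrel} with $K_i^*$ in place of $K_i$ and the factor $\partial_{l'}\xi_i^{(l')}$ removed. By \eqref{eq:qrel}, $\partial_{m_{l'}}\Sigma=\partial_{n_{l'}}\Sigma=0$. At $(m_{l'},n_{l'})=(0,0)$ all $\xi_i^{(l')}$ vanish, which is where $P_i(0)=0$ is used, so $\Sigma=0$ there and hence everywhere. Repeating this for all $l'\ne l$ gives $\sum_i(\partial_{z_l}G_i)(\xi_i^{(1)},\dots,\xi_i^{(q)})\,\partial_l\xi_i^{(l)}=0$. Now set all $(m_{l'},n_{l'})$ equal to $(m,n)$.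
\end{proof}

\begin{proposition}\label{prop:collapse}
Let $d\in\{1,2,3\}$. If a family has a $q$-relation of degree $\ge d$ for some $q$, it has an algebraic relation of degree $d$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:norm} and~\ref{lem:lower} we may assume that $P_i(0)=0$ and that $(K_i)$ is a $q$-relation of degree exactly $d$. If $q=1$ we are done. If $q=d$, the $K_i=\kappa_i$ are constants, $G_i=\kappa_iz_1\cdots z_q$, and Lemma~\ref{lem:pot}(b) gives the $1$-relation $R_i=\kappa_iz^{d-1}$ of degree $d$. The only remaining case is $q=2$, $d=3$, $K_i=a_iz_1+a_i'z_2+a_i''$ with some $(a_i,a'_i)\ne0$. For $l=2$ and $l=1$ we get $R_i=(\frac{a_i}2+a_i')z^2+a_i''z$ and $R_i=(a_i+\frac{a_i'}2)z^2+a_i''z$. If both quadratic coefficients vanish then $a_i=a_i'=0$. So one of the two choices of $l$ gives a $1$-relation of degree $3$.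
\end{proof}

\subsection{Families with a two-copy identity of degree $d\ge4$}
Let $d\ge4$ and
\[
\psi_d(z_1,z_2)=z_1^{d-1}z_2-z_1^{d-2}z_2^2-z_1^2z_2^{d-2}+z_1z_2^{d-1},
\]
which agrees with $\psi_4$ above for $d=4$. Both partial derivatives vanish at $(1,1)$, since $(d-1)-(d-2)-2+1=0$. Put the multiples $tn$, $0\le t\le d$, into the family and let $c_t=(-1)^{d-t}\binom dt$. For a polynomial $F(t)$ of degree $\le d$, the $d$-th difference $\sum_tc_tF(t)$ is $d!$ times the coefficient of $t^d$. Therefore
\begin{equation}\label{eq:diff}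
\sum_{t=0}^dc_t\,\psi_d(m+tn,m'+tn')=d!\,\psi_d(n,n'),\qquad\sum_{t=0}^dc_t(m+tn)^j=0\quad(j<d).
\end{equation}
To cancel the error $d!\,\psi_d(n,n')$ by a term of low degree we want further polynomials and weights $b$ with $b[1]=0$, $b[P]=0$ and $b[P(n)P(n')]=-d!\,\psi_d(n,n')$. Now $\psi_d(n,n')$ pairs $n^{d-1}$ with $n$ and $-n^{d-2}$ with $n^2$. Attach to these four monomials the four characters $1,\sigma\eta,\sigma,\eta$ of $\{\pm1\}^2$, so that two monomials are paired exactly when their characters have product $\sigma\eta$: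
\[
P_{\sigma,\eta}(n)=n^{d-1}-\sigma n^{d-2}+\eta n^2+\sigma\eta n\qquad(\sigma,\eta\in\{\pm1\}).
\]
Let $\mathcal F_d$ be the family consisting of $n,2n,\dots,dn$ and the $P_{\sigma,\eta}$. For $d\ge5$ the four polynomials are distinct. For $d=4$ we have $P_{1,1}=P_{-1,-1}=n^3+n$, $P_{-1,1}=n^3+2n^2-n$, $P_{1,-1}=n^3-2n^2-n$, so $\mathcal F_4$ is the family of Theorem~\ref{thm:A}.

\begin{proposition}\label{prop:identity}
Let $d\ge4$. Extend $c$ by zero to the $P_{\sigma,\eta}$. Let $b$ be $-d!/4$ times the weight vector that is $6,-8,2$ on $0,n,2n$, is $\sigma\eta$ on $P_{\sigma,\eta}$ (weights of equal polynomials being added), and is zero elsewhere. Then $b[1]=b[P]=b[P^2]=0$ and, with $\xi=\xi(m,n)$, $\xi'=\xi(m',n')$,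
\begin{equation}\label{eq:two}
c[\psi_d(\xi,\xi')]+b[\xi\xi']=0 .
\end{equation}
Consequently $K_i=c_i\,\partial_{z_1}\partial_{z_2}\psi_d+b_i$ is a $2$-relation of degree $d$ for $\mathcal F_d$.
\end{proposition}

\begin{proof}
A nontrivial character of $\{\pm1\}^2$ has sum $0$ and the trivial one has sum $4$. Expanding,
\[
\sum_{\sigma,\eta}\sigma\eta=0,\qquad\sum_{\sigma,\eta}\sigma\eta P_{\sigma,\eta}(n)=4n,\qquad\sum_{\sigma,\eta}\sigma\eta P_{\sigma,\eta}(n)P_{\sigma,\eta}(n')=4\psi_d(n,n').
\]
The weights $6,-8,2$ are there to remove the $4n$: they contribute $6-8+2=0$, $-8n+4n=-4n$ and $-8nn'+8nn'=0$ to the three sums. So $b[1]=0$, $b[P]=0$, $b[P(n)P(n')]=-d!\,\psi_d(n,n')$, and $b[P^2]=-d!\,\psi_d(n,n)=0$. Since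
\[
b[\xi\xi']=mm'\,b[1]+m\,b[P(n')]+m'\,b[P(n)]+b[P(n)P(n')],
\]
\eqref{eq:two} follows from \eqref{eq:diff}. By Lemma~\ref{lem:pot}(a) the $K_i$ satisfy \eqref{eq:qrel}. The coefficient of $z_1^{d-2}$ in $\partial_{z_1}\partial_{z_2}\psi_d$ is $d-1\neq0$, so $\max_i\deg K_i=d-2$.
\end{proof}

For $d=4$, in the numbering of Theorem~\ref{thm:A},
\begin{equation}\label{eq:weights}
c=(1,-4,6,-4,1,0,0,0),\qquad b=(-36,48,-12,0,0,-12,6,6).
\end{equation}

\subsection{No ordinary relation of degree $d$}
The new polynomials could create an ordinary relation of degree $d$. Two properties rule this out.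

\begin{lemma}\label{lem:norel}
Let $d\ge4$, $\delta=d-1$. Let a family consist of $P_t=tn$ $(1\le t\le d)$ and of monic polynomials $P_i$, $i\in\mathcal N$, of degree $\delta$. Suppose that
\begin{itemize}
\item[(i)] if $\rho\in\mathbb R^{\mathcal N}$ and $\deg\rho[P^3]\le2\delta$, then $\rho=0$;
\item[(ii)] the coefficient of $n^d$ in $P_i^2$ is the same for all $i\in\mathcal N$.
\end{itemize}
Then the family satisfies no algebraic relation of degree $\ge d$.
\end{lemma}

\begin{proof}
After applying a power of $\partial_m$ we may assume that $\sum_iQ_i(\xi_i)=0$ with $Q_i(z)=\sum_{j\le d}a_{j,i}z^j$, and we must show that the weight vector $a_d=(a_{d,i})_i$ vanishes. The coefficient of $m^r$ gives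
\[
(E_r)\qquad\sum_{j=r}^d\binom jr\,a_j[P^{\,j-r}]=0\quad\text{in }\mathbb R[n].
\]
For $0\le t\le d$, $P_t^p=t^pn^p$ contributes only to $n^p$; so these indices contribute to $(E_r)$ only in degrees $\le d<2\delta$.

\emph{Step 1: $a_j$ vanishes on $\mathcal N$ for $j\ge3$.} Otherwise let $J\ge3$ be maximal with $\rho=a_J|_{\mathcal N}\ne0$. In $(E_{J-3})$ the indices in $\mathcal N$ contribute nothing for $j>J$, contribute $\binom J3\rho[P^3]$ for $j=J$, and contribute terms of degree $\le2\delta$ for $j<J$. Hence $\deg\rho[P^3]\le2\delta$, contradicting (i).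

\emph{Step 2: $\sum_{i\in\mathcal N}a_{2,i}=0$.} This is the coefficient of $n^{2\delta}$ in $(E_0)$, by Step 1 and because the $P_i^2$ are monic of degree $2\delta$.

\emph{Step 3.} For $0\le p\le d$ take the coefficient of $n^p$ in $(E_r)$, $r=d-p$. The term $j=d$ gives $\binom dp\sum_{t=0}^dt^pa_{d,t}$. For $j<d$ we have $j-r<p$, so the indices $t\le d$ contribute nothing. Indices in $\mathcal N$ contribute only if $r\le j\le2$. If $r=2$, the term $a_2[1]$ is constant and $p=d-2>0$. If $r=1$, then $p=\delta$; the term $a_1[1]$ is constant and $2a_2[P]$ contributes $2\sum_{\mathcal N}a_{2,i}=0$. If $r=0$, then $p=d$; the terms $a_0[1]$ and $a_1[P]$ have degree $<d$, and $a_2[P^2]$ contributes a multiple of $\sum_{\mathcal N}a_{2,i}=0$ by (ii). So $\sum_{t=0}^dt^pa_{d,t}=0$ for $0\le p\le d$, and $a_{d,t}=0$ by Vandermonde. With Step 1, $a_d=0$.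
\end{proof}

\begin{proposition}\label{prop:norel}
For $d\ge4$ the family $\mathcal F_d$ satisfies no algebraic relation of degree $\ge d$.
\end{proposition}

\begin{proof}
We check (i) and (ii). Let $d=4$, $\delta=3$. Modulo degree $\le6$,
\[
P_5^3\equiv n^9+3n^7,\qquad P_6^3\equiv n^9+6n^8+9n^7,\qquad P_7^3\equiv n^9-6n^8+9n^7 .
\]
So $\deg\rho[P^3]\le6$ gives $\rho_5+\rho_6+\rho_7=0$, $\rho_6=\rho_7$ and $3\rho_5+9\rho_6+9\rho_7=0$; then $\rho_5=-2\rho_6$ and $12\rho_6=0$, so $\rho=0$. The coefficient of $n^4$ is $2$ in $P_5^2$ and $4-2=2$ in $P_6^2$ and $P_7^2$.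

Let $d\ge5$, $\delta\ge4$. Write $P_{\sigma,\eta}=F+W$ with $F=n^{\delta-1}(n-\sigma)$, $W=\eta n(n+\sigma)$, so that $FW=\eta n^\delta(n^2-1)$. Since $\deg FW^2=\delta+4\le2\delta$ and $\deg W^3=6\le2\delta$, modulo degree $\le2\delta$ we have $P^3\equiv F^3+3F^2W$, where
\[
F^3=n^{3\delta-3}(n^3-3\sigma n^2+3n-\sigma),\qquad F^2W=\eta n^{2\delta-1}(n^3-\sigma n^2-n+\sigma).
\]
Suppose $\deg\rho[P^3]\le2\delta$. As $3\delta-1>2\delta+2=\deg F^2W$, the coefficients of $n^{3\delta}$ and $n^{3\delta-1}$ give $\rho[1]=\rho[\sigma]=0$, and so $\rho[F^3]=0$. Then the coefficients of $n^{2\delta+2}$ and $n^{2\delta+1}$ give $\rho[\eta]=\rho[\sigma\eta]=0$. A function on $\{\pm1\}^2$ orthogonal to all four characters is zero, which proves (i). For (ii), the coefficient of $n^{\delta+1}$ in $P^2=F^2+2FW+W^2$ is $0$: the lowest exponent in $F^2$ is $2\delta-2>\delta+1$, $FW$ contains only $n^{\delta+2}$ and $n^\delta$, and $\deg W^2=4<\delta+1$.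
\end{proof}

\section{An explicit system: proof of Theorem~\ref{thm:A}}\label{sec:A}

The first assertion of Theorem~\ref{thm:A} is Proposition~\ref{prop:norel} with $d=4$. For the second we build a system in which \eqref{eq:two} plays the part that $b[\xi\xi']=0$ played for the Heisenberg group. Throughout, $c$ and $b$ are the weights \eqref{eq:weights}.

\subsection{The group and the transformation}
The $x$- and $y$-coordinates must carry $\alpha(\xi,\xi^2,\xi^3)$ and $\beta(\xi,\xi^2,\xi^3)$, and the cocycle must produce $\psi_4(\xi,\xi')$, so it contains $B_3(x,y)=x_3y_1-2x_2y_2+x_1y_3$. The vector $v(\xi)=(\xi,\xi^2,\xi^3)$ satisfies $v(\xi+1)=v(1)+Uv(\xi)$ with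
\[
Ux=(x_1,\ x_2+2x_1,\ x_3+3x_2+3x_1),
\]
so the transformation has to be affine with linear part $U$. The form $B_3$ is not $U$-invariant:
\begin{align*}
B_3(Ux,Uy)&=(x_3+3x_2+3x_1)y_1-2(x_2+2x_1)(y_2+2y_1)+x_1(y_3+3y_2+3y_1)\\
&=B_3(x,y)-(x_2y_1+x_1y_2)-2x_1y_1 .
\end{align*}
We therefore add the forms $B_2=x_2y_1+x_1y_2$ and $B_1=x_1y_1$, for which $B_2(Ux,Uy)=B_2+4B_1$ and $B_1(Ux,Uy)=B_1$. With $B=(B_1,B_2,B_3)$ this reads
\[
B(Ux,Uy)=C\,B(x,y),\qquad Cu=(u_1,\ u_2+4u_1,\ u_3-u_2-2u_1).
\]

Let $G=\mathbb R^3\times\mathbb R^3\times\mathbb R^3$ with product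
\[
(x,y,u)(\tilde x,\tilde y,\tilde u)=(x+\tilde x,\ y+\tilde y,\ u+\tilde u+B(x,\tilde y)).
\]
Bilinearity of $B$ makes this a group, with $(x,y,u)^{-1}=(-x,-y,-u+B(x,y))$. The elements $(0,0,u)$, written simply $u$, form a central subgroup $Z$, and for $g=(x,y,u)$, $\tilde g=(\tilde x,\tilde y,\tilde u)$,
\begin{equation}\label{eq:comm}
g\tilde g=\tilde gg\cdot\big(B(x,\tilde y)-B(\tilde x,y)\big).
\end{equation}
The set $\Gamma=\mathbb Z^9$ is a subgroup; right multiplication by $\Gamma$ moves first $x,y$ and then $u$ into the unit cube, so $X=G/\Gamma$ is compact. Let $\mu$ be the $G$-invariant probability measure induced by Lebesgue measure. The map $A(x,y,u)=(Ux,Uy,Cu)$ is an automorphism of $G$ with determinant $1$ and $A\Gamma=\Gamma$. Induction in both directions gives, for $p\in\mathbb Z$,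
\begin{equation}\label{eq:powers}
U^px=(x_1,\ x_2+2px_1,\ x_3+3px_2+3p^2x_1),\quad C^pu=(u_1,\ u_2+4pu_1,\ u_3-pu_2-2p^2u_1).
\end{equation}

Fix $\alpha,\beta$ with $1,\alpha,\beta$ linearly independent over $\mathbb Q$, put $\tau=(\alpha v(1),\beta v(1),0)$ and $T(g\Gamma)=\tau A(g)\Gamma$. This is a $\mu$-preserving homeomorphism of $X$. Let
\[
\tau_n=\big(\alpha v(n),\ \beta v(n),\ \alpha\beta\,w(n)\big),\qquad w(n)=\Big(\frac{n^2-n}2,\ n^3-n^2,\ \frac{n^3-n}3\Big).
\]
Then $\tau_0=1$ and $\tau_{n+1}=\tau A(\tau_n)$ for all $n\in\mathbb Z$. For the $x,y$-parts this is the recursion for $v$. The central part requires $w(n+1)=Cw(n)+B(v(1),Uv(n))$. Here $Uv(n)=(n,n^2+2n,n^3+3n^2+3n)$, so $B(v(1),Uv(n))=(n,\,n^2+3n,\,n^3+n^2)$, and the required increments are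
\[
n,\qquad 4w_1+n^2+3n=3n^2+n,\qquad-w_2-2w_1+n^3+n^2=n^2+n,
\]
which are the increments of $w_1,w_2,w_3$. It follows that for $n\in\mathbb Z$, $g\in G$, $\omega\in X$,
\begin{equation}\label{eq:Tn}
T^n(g\Gamma)=\tau_nA^n(g)\Gamma,\qquad T^n(g\omega)=\iota_n(g)\,T^n\omega,\quad\text{where }\iota_n(g)=\tau_nA^n(g)\tau_n^{-1}.
\end{equation}
For central $u$, $\iota_n(u)=C^nu$. Note that $w_3$ has degree only $3$, so the fourth difference $c$ kills it.

\subsection{Eigenfunctions and total ergodicity}
Let $G'=\{x_1=y_1=0\}$, a normal subgroup containing $Z$. The $G'$-invariant functions on $X$ are the functions of $(x_1,y_1)\in\mathbb T^2$, and $T$ acts on them through the rotation by $(\alpha,\beta)$.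

\begin{lemma}\label{lem:eigen}
Let $p\ge1$, $|\lambda|=1$, $\phi\in L^2(\mu)$ and $\phi\circ T^p=\lambda\phi$. Then $\phi$ is $G'$-invariant. Consequently $T$ is totally ergodic and every eigenfunction of $T$ is $Z$-invariant.
\end{lemma}

\begin{proof}
Steps 1 and 2 repeat the orbit argument of Example~\ref{ex:skew}. It leaves a Heisenberg-type part on which frequencies do not move, and Step 3 deals with that by a derivative.

\emph{Step 1: the center.} The torus $Z/\mathbb Z^3$ acts on $X$. Write $\phi=\sum_{\kappa\in\mathbb Z^3}\phi_\kappa$ orthogonally, with $\phi_\kappa(u\omega)=e(\kappa\cdot u)\phi_\kappa(\omega)$. By \eqref{eq:Tn} and \eqref{eq:powers}, $\phi_\kappa\circ T^p$ has frequency $\kappa'=(\kappa_1+4p\kappa_2-2p^2\kappa_3,\ \kappa_2-p\kappa_3,\ \kappa_3)$, so $\phi_\kappa\circ T^p=\lambda\phi_{\kappa'}$ and $\|\phi_\kappa\|=\|\phi_{\kappa'}\|$. The orbit of $\kappa$ under $\kappa\mapsto\kappa'$ is infinite unless $\kappa_3=\kappa_2=0$, and then $\kappa'=\kappa$. So we may assume $\phi=\phi_\kappa$, $\kappa=(\kappa_1,0,0)$. In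 particular $\phi$ is invariant under $Z_0=\{u\in Z:u_1=0\}$.

\emph{Step 2: the rest of $G'$.} For $r=(r_2,r_3,r_2',r_3')\in\mathbb R^4$ let $\gamma(r)=((0,r_2,r_3),(0,r_2',r_3'),0)$. Since $B_1(x,y)=x_1y_1$, \eqref{eq:comm} shows that every element of $G'$ commutes with every element of $G$ modulo $Z_0$, and $\gamma(r)\gamma(\tilde r)\in\gamma(r+\tilde r)Z_0$. So $\mathbb R^4$ acts on the functions of frequency $\kappa$, and integer $r$ act trivially because $\phi(\gamma(r)g\Gamma)=\phi(g\gamma(r)\Gamma)=\phi(g\Gamma)$. Decompose $\phi=\sum_{l\in\mathbb Z^4}\phi_l$ under this action of $\mathbb T^4$. Modulo $Z_0$, $\iota_p(\gamma(r))=A^p\gamma(r)=\gamma(r_2,r_3+3pr_2,r_2',r_3'+3pr_2')$, so composition with $T^p$ moves the index by $(l_2,l_3,l_2',l_3')\mapsto(l_2+3pl_3,l_3,l_2'+3pl_3',l_3')$. As before only $l_3=l_3'=0$ survives, such $l$ are fixed, and we may assume $\phi=\phi_l\ne0$. With $\chi(\gamma(r)u)=e(l\cdot r+\kappa_1u_1)$ we now have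
\begin{equation}\label{eq:chi}
\phi(gh\omega)=\phi(hg\omega)=\chi(h)\phi(g\omega)\qquad(g\in G,\ h\in G').
\end{equation}

\emph{Step 3: $\chi=1$.} Let $g_\theta=((\theta,0,0),0,0)$ and $\Psi_\theta(\omega)=\phi(g_\theta\omega)\overline{\phi(\omega)}$. By \eqref{eq:chi}, $\Psi_\theta$ is $G'$-invariant, so $\Psi_\theta\in L^1(\mathbb T^2)$. We have $A^p(g_\theta)=(\theta(1,2p,3p^2),0,0)=g_\theta\,\gamma(2p\theta,3p^2\theta,0,0)$, and by \eqref{eq:comm} conjugation by $\tau_p$ multiplies this by the central element $-B(\theta(1,2p,3p^2),\beta v(p))$, whose first coordinate is $-p\beta\theta$. So $\iota_p(g_\theta)=g_\theta h$ with $h\in G'$ and $\chi(h)=e(p\theta(2l_2-\kappa_1\beta))$. Hence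
\[
\lambda\phi(g_\theta\omega)=\phi(T^p(g_\theta\omega))=\phi(g_\theta hT^p\omega)=\chi(h)\,\phi(g_\theta T^p\omega),
\]
that is, $\Psi_\theta\circ T^p=e(-p\theta(2l_2-\kappa_1\beta))\Psi_\theta$. Comparing Fourier coefficients on $\mathbb T^2$, a nonzero $L^1$ eigenfunction of the rotation by $p(\alpha,\beta)$ has eigenvalue in the countable set $\{e(p(j\alpha+j'\beta))\}$. If $2l_2\ne\kappa_1\beta$, then $\Psi_\theta=0$ for all but countably many $\theta$; as $\theta\mapsto\Psi_\theta$ is continuous in $L^1$, we get $|\phi|^2=\Psi_0=0$, a contradiction. So $2l_2=\kappa_1\beta$, and $\kappa_1=l_2=0$ since $\beta$ is irrational. Now use $g'_\theta=(0,(\theta,0,0),0)$. Here $\iota_p(g'_\theta)\in g'_\theta\,\gamma(0,0,2p\theta,3p^2\theta)Z$, and $\chi=1$ on $Z$, so the eigenvalue of the corresponding function is $e(-2p\theta l_2')$ and $l_2'=0$. Thus $\chi=1$ and $\phi$ is $G'$-invariant.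

If $\lambda=1$, then $\phi$ is a function on $\mathbb T^2$ invariant under the rotation by $p(\alpha,\beta)$, hence constant.
\end{proof}

\subsection{The last coordinate is invisible to $\mathcal Z_3$}

\begin{lemma}\label{lem:U4}
If $f\in L^\infty(\mu)$ satisfies $f(u\omega)=e(\kappa\cdot u)f(\omega)$ for $u\in Z$, with $\kappa_3\ne0$, then $|\!|\!|f|\!|\!|_4=0$.
\end{lemma}

\begin{proof}
Let $h_1,h_2\ge1$ and let $F=f\cdot\overline{T^{h_1}f}\cdot\overline{T^{h_2}f}\cdot T^{h_1+h_2}f$ be the second multiplicative derivative that occurs when \eqref{eq:seminorm} is applied twice. For $u=(\theta,0,0)$ we have $C^ju=(\theta,4j\theta,-2j^2\theta)$, so $T^jf(u\omega)=e(\theta(\kappa_1+4j\kappa_2-2j^2\kappa_3))\,T^jf(\omega)$. The alternating sum over $j=0,h_1,h_2,h_1+h_2$ kills the constant and linear terms, and $F(u\omega)=e(-4h_1h_2\kappa_3\theta)F(\omega)$. Since $h_1h_2\kappa_3\ne0$, $F$ is orthogonal to all $Z$-invariant functions, hence by Lemma~\ref{lem:eigen} to all eigenfunctions of $T$. Let $\varrho$ be the spectral measure of $F$, so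 $\int\bar F\,T^hF\,d\mu=\hat\varrho(h)$. Its atom at $\lambda$ is the squared norm of the projection of $F$ to the $\lambda$-eigenspace, so $\varrho$ has no atoms, and Wiener's lemma gives $|\!|\!|F|\!|\!|_2^4=\lim_L\frac1L\sum_{h\le L}|\hat\varrho(h)|^2=0$. Averaging over $h_2$ gives $|\!|\!|\bar f\,T^{h_1}f|\!|\!|_3=0$, and averaging over $h_1$ gives $|\!|\!|f|\!|\!|_4=0$.
\end{proof}

Let $R$ be the translation of $X$ by the central element $(0,0,\frac18)$. For $f\in L^\infty(\mu)$ the components $f_\kappa(\omega)=\int_{\mathbb T^3}f(u\omega)e(-\kappa\cdot u)\,du$ are bounded, and $f\circ R-f=\sum_{\kappa_3\ne0}(e(\kappa_3/8)-1)f_\kappa$ in $L^2(\mu)$. By Lemma~\ref{lem:U4} and $L^2$-continuity of conditional expectation,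
\begin{equation}\label{eq:R}
\mathbb E(f\circ R-f\mid\mathcal Z_3)=0 .
\end{equation}

\subsection{A closed set containing all progressions}
Let $V\subset(\mathbb R^3)^8$ be the real span of the vectors $\mathbf v(m,n)=(v(\xi_i(m,n)))_{0\le i\le7}$, $m,n\in\mathbb Z$. For $u=(u^{(i)})_i\in(\mathbb R^3)^8$ let $\Phi(u)=\sum_i\big(c_iu^{(i)}_3+b_iu^{(i)}_1\big)$. Since $B_3(v(\xi),v(\xi'))=\psi_4(\xi,\xi')$ and $B_1(v(\xi),v(\xi'))=\xi\xi'$, identity \eqref{eq:two} says that the bilinear form $\Phi\big((B(x^{(i)},y^{(i)}))_i\big)$ vanishes on pairs of spanning vectors, hence on $V\times V$. By the formulas for product and inverse,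
\[
H=\{(x,y,u)\in G^8:\ x\in V,\ y\in V,\ \Phi(u)=0\}
\]
is a subgroup of $G^8$. This is the only use of the two-copy identity. Let $Y=H\Gamma^8/\Gamma^8\subset X^8$, and let $\zeta\in G^8$ be the central element equal to $(0,0,\frac18)$ in coordinate $i=1$ and trivial elsewhere.

\begin{lemma}\label{lem:Y}
The set $Y$ is compact, contains $(T^{P_i(n)}\omega)_{0\le i\le7}$ for all $\omega\in X$, $n\in\mathbb Z$, and satisfies $Y\cap\zeta Y=\emptyset$.
\end{lemma}

\begin{proof}
\emph{Compactness.} The spaces $V$ and $\ker\Phi$ are spanned by integer vectors, so their integer points are cocompact in them. Right multiplication by elements $(x,y,0)$ with $x,y\in V$ integral moves the $x,y$-parts of an element of $H$ into a fixed compact set, and then multiplication by integral central elements of $\ker\Phi$ does the same for the $u$-part. All these multipliers lie in $H\cap\Gamma^8$, so $Y$ is the image of a compact subset of $H$.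

\emph{Progressions.} Let $\omega=g\Gamma$, $g=(x,y,u)$, $P_i=P_i(n)$. By \eqref{eq:Tn} it suffices to show that $(\tau_{P_i})_i$ and $(A^{P_i}g)_i$ lie in $H$. The first has $x,y$-parts $\alpha\mathbf v(0,n)$, $\beta\mathbf v(0,n)$, and $\Phi=\alpha\beta\big(\frac13c[P^3-P]+\frac12b[P^2-P]\big)=0$ by \eqref{eq:diff} and Proposition~\ref{prop:identity}. For the second,
\[
\mathbf v(m,n)=\mathbf v(0,n)+m\,(1,2P_i,3P_i^2)_i+m^2(0,1,3P_i)_i+m^3(0,0,1)_i
\]
lies in $V$ for all $m\in\mathbb Z$, so the three coefficient vectors lie in $V$. By \eqref{eq:powers}, $(U^{P_i}x)_i$ is their combination with coefficients $x_1,x_2,x_3$; the same formula with $y_1,y_2,y_3$ gives $(U^{P_i}y)_i$. Finally $\Phi\big((C^{P_i}u)_i\big)=u_3\,c[1]-u_2\,c[P]-2u_1\,c[P^2]+u_1\,b[1]=0$.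

\emph{Disjointness.} If $h\Gamma^8=\zeta h'\Gamma^8$ with $h,h'\in H$, then $h=\zeta h'\gamma$ with $\gamma\in\Gamma^8$, and $\zeta\gamma=h'^{-1}h\in H$ because $\zeta$ is central. But the weights are integers, so $\Phi$ of the central part of $\zeta\gamma$ lies in $c_1/8+\mathbb Z=-\frac12+\mathbb Z$ and is not $0$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Suppose $\mathcal Z_3$ is characteristic. The system is totally ergodic by Lemma~\ref{lem:eigen}. By Lemmas~\ref{lem:limit} and~\ref{lem:Y} and by \eqref{eq:R}, there is a $\zeta$-invariant probability measure $\nu$ with $\nu(Y)=1$. Then $\nu(\zeta Y)=1$ as well, which contradicts $Y\cap\zeta Y=\emptyset$.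
\end{proof}

\section{Nilsystems and the progression group}\label{sec:nil}

For a general family we replace the hand-made group $H$ by one that is generated by the progressions themselves. This section sets it up.

\subsection{Facts used}
An \emph{$s$-step nilsystem} is a space $\mathcal G/\Delta$, where $\mathcal G$ is an $s$-step nilpotent Lie group and $\Delta$ a discrete cocompact subgroup, with the $\mathcal G$-invariant probability measure and the translation by some $\tau\in\mathcal G$. We write $\mathcal G^0$ for the identity component and $\mathcal G_1=\mathcal G$, $\mathcal G_{i+1}=[\mathcal G,\mathcal G_i]$. A map $p$ from $\mathbb Z^2$ to a connected, simply connected nilpotent Lie group is \emph{polynomial} if $\log p$ has polynomial coordinates. A map from $\mathbb Z^2$ to $\mathcal G/\Delta$ is \emph{well distributed} if the averages of every continuous function along every F\o lner sequence in $\mathbb Z^2$ converge to its integral.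

\begin{itemize}
\item[(F1)] If all $P_i$ $(i\ge1)$ and all $P_i-P_j$ $(i\ne j)$ are nonconstant, then some $\mathcal Z_{s_0}$ is characteristic. For any polynomials the averages $A_N$ converge in $L^2(\mu)$ \cite{HKpoly,Lei1}.
\item[(F2)] The factor $\mathcal Z_{s_0}$ of an ergodic system is an inverse limit of $s_0$-step nilsystems, that is, it is generated by an increasing sequence of factors that are such nilsystems \cite{HKann}.
\item[(F3)] An ergodic nilsystem is uniquely ergodic and minimal. If $\mathcal G$ is generated by $\mathcal G^0$ and $\tau$, then $\tau$ is ergodic on $\mathcal G/\Delta$ if and only if it is ergodic on $\mathcal G/\mathcal G_2\Delta$, and then $\mathcal Z_s$ is the factor $\mathcal G/\mathcal G_{s+1}\Delta$ (Parry; Leibman; Host and Kra, see their book \cite{HKbook}).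
\item[(F4)] Let $H$ be a connected, simply connected nilpotent Lie group, $\Delta$ a lattice and $p:\mathbb Z^2\to H$ polynomial. If for every nontrivial character $\chi$ of $H$ with $\chi|_\Delta=1$ the averages of $\chi\circ p$ along every F\o lner sequence tend to $0$, then $p(m,n)\Delta$ is well distributed in $H/\Delta$ \cite{Lei2}.
\end{itemize}

We also use the following textbook facts about a connected, simply connected nilpotent Lie group $G$ with Lie algebra $\mathfrak g$. The map $\exp$ is a diffeomorphism, and $\log(\exp v\exp w)$ is a Lie polynomial with rational coefficients (Baker--Campbell--Hausdorff). If $\Gamma$ is a lattice, the $\mathbb Q$-span $\mathfrak g_{\mathbb Q}$ of $\log\Gamma$ is a Lie algebra over $\mathbb Q$ with $\mathfrak g=\mathfrak g_{\mathbb Q}\otimes\mathbb R$, and each $v\in\mathfrak g_{\mathbb Q}$ has $\exp(Mv)\in\Gamma$ for some integer $M\ge1$. Every such $\mathbb Q$-form of $\mathfrak g$ arises from a lattice. If a subalgebra $\mathfrak h$ is \emph{rational}, i.e.\ spanned by vectors of $\mathfrak g_{\mathbb Q}$,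 then $H=\exp\mathfrak h$ is closed, $H\cap\Gamma$ is a lattice in $H$, and $H\Gamma/\Gamma\cong H/(H\cap\Gamma)$ is compact; if $\mathfrak h$ is moreover an ideal, the image of $\Gamma$ is a lattice in $G/H$.

\begin{lemma}\label{lem:factor}
Let $\mathcal Y$ be a factor of an ergodic system $X$ and $f\in L^\infty(\mu)$ with $\mathbb E(f\mid\mathcal Z_s)=0$. Then $g=\mathbb E(f\mid\mathcal Y)$, viewed as a function on the factor system, has zero conditional expectation on the factor $\mathcal Z_s$ of that system.
\end{lemma}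

\begin{proof}
Let $j=s+1$. Unwinding \eqref{eq:seminorm} and using the ergodic theorem for $|\int F|^2$, we see that $|\!|\!|g|\!|\!|_j^{2^j}$ is an iterated limit of averages over $h_1,\dots,h_j$ of integrals of $\prod_{\varepsilon\in\{0,1\}^j}T^{\varepsilon\cdot h}g$, with complex conjugates on half of the factors. This has the same value in $X$ and in the factor. All factors are $\mathcal Y$-measurable, so the one with $\varepsilon=0$ may be replaced by $f$ (or $\bar f$). The Cauchy--Schwarz--Gowers inequality bounds such an expression with functions $f_\varepsilon$ by $\prod_\varepsilon|\!|\!|f_\varepsilon|\!|\!|_j$, so $|\!|\!|g|\!|\!|_j^{2^j}\le|\!|\!|f|\!|\!|_j\,|\!|\!|g|\!|\!|_j^{2^j-1}=0$.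
\end{proof}

\subsection{Models}
A totally ergodic nilsystem is an affine map on a connected nilmanifold, as in Section~\ref{sec:A}. To differentiate along orbits we embed the affine map in a flow.

\begin{definition}
A \emph{model} consists of a nilpotent real Lie algebra $\hat{\mathfrak g}$ with connected, simply connected group $\hat G$, an ideal $\mathfrak g$ of codimension one, a lattice $\Gamma$ in $G=\exp\mathfrak g$, an element $D\in\hat{\mathfrak g}\setminus\mathfrak g$ such that $\exp D$ normalizes $\Gamma$, and an element $\epsilon\in\mathfrak g$. Its transformation is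
\[
T(g\Gamma)=\exp(D+\epsilon)\,g\,\exp(-D)\,\Gamma\quad\text{on }X=G/\Gamma .
\]
For $v\in\mathfrak g$ we write $Dv=[D,v]$. We put $\mathfrak g_1=\mathfrak g$, $\mathfrak g_{i+1}=[\hat{\mathfrak g},\mathfrak g_i]=[\mathfrak g,\mathfrak g_i]+D\mathfrak g_i$, and $G_i=\exp\mathfrak g_i$.
\end{definition}

For $i\ge2$, $\mathfrak g_i$ is the $i$-th term of the lower central series of $\hat{\mathfrak g}$. So the $\mathfrak g_i$ are ideals, eventually zero, $[\mathfrak g_i,\mathfrak g_j]\subset\mathfrak g_{i+j}$, and the filtration does not depend on $D$. The automorphism $e^D$ of $\mathfrak g$ preserves $\log\Gamma$, and $D=\log e^D$ is a rational polynomial in $e^D$, so $D$ preserves $\mathfrak g_{\mathbb Q}$ and the $\mathfrak g_i$ are rational. The group $\hat\Gamma=\Gamma\exp(\mathbb ZD)$ is a lattice in $\hat G$ with $\hat\Gamma\cap G=\Gamma$ and $\hat{\mathfrak g}_{\mathbb Q}=\mathbb QD\oplus\mathfrak g_{\mathbb Q}$. Iterating the definition, $T^p$ is the transformation of the model with $pD,p\epsilon$ in place of $D,\epsilon$, for $p\geq1$.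

A nilpotent derivation $D$ of a nilpotent algebra $\mathfrak g$ always gives such a $\hat{\mathfrak g}=\mathbb RD\oplus\mathfrak g$. It is nilpotent: if $\mathfrak g^{(j)}$ is the lower central series of $\mathfrak g$, then $D$ and $\operatorname{ad}\mathfrak g$ map each term of the flag $D^a\mathfrak g^{(j)}+\mathfrak g^{(j+1)}$ into the next.

\begin{lemma}\label{lem:model}
In a model, $G/G_2\Gamma$ is the torus $(\mathfrak g/\mathfrak g_2)/L$, where the lattice $L$ is the image of $\log\Gamma$, and $T$ induces on it the rotation by $\epsilon$. The map $T$ is ergodic if and only if this rotation is. In that case $T$ is minimal and uniquely ergodic, and for every $s\ge0$ a function in $L^2(\mu)$ is $\mathcal Z_s$-measurable if and only if it is $G_{s+1}$-invariant.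
\end{lemma}

\begin{proof}
The group $\hat G/G_2$ is abelian, so $\exp(D+\epsilon)g\exp(-D)\equiv\exp(\epsilon)g$ modulo $G_2$; this gives the first sentence. Let $\mathcal G=G\exp(\mathbb ZD)$. Then $\mathcal G^0=G$, $\mathcal G/\hat\Gamma=G/\Gamma$, $T$ is the translation by $\tau=\exp(D+\epsilon)\in G\exp D$, and $\mathcal G$ is generated by $G$ and $\tau$. By (F3) it suffices to prove $\mathcal G_i=G_i$ for $i\ge2$; for $s=0$ both conditions mean that the function is constant.

For $w\in\hat{\mathfrak g}$, $v\in\mathfrak g_i$ we have $e^{\operatorname{ad}w}v\equiv v+[w,v]$ modulo $\mathfrak g_{i+2}$, and $\mathfrak g_{i+1}$ is central modulo $\mathfrak g_{i+2}$. Therefore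
\begin{equation}\label{eq:cong}
[\exp w,\exp v]=\exp(e^{\operatorname{ad}w}v)\exp(-v)\equiv\exp[w,v]\pmod{G_{i+2}} .
\end{equation}
So $[\hat G,G_i]\subset G_{i+1}$; together with $\mathcal G_2\subset G_2$ this gives $\mathcal G_i\subset G_i$ for $i\ge2$. Conversely we show $G_i\subset\mathcal G_iG_{i+1}$ by induction, the case $i=1$ being $G\subset\mathcal G$. The additive group $\mathfrak g_{i+1}/\mathfrak g_{i+2}\cong G_{i+1}/G_{i+2}$ is generated by the $[w,v]$ with $v\in\mathfrak g_i$ and $w\in\mathfrak g$ or $w=D$; for these $w$, $\exp w\in\mathcal G$. Write $\exp v=\gamma g$ with $\gamma\in\mathcal G_i$, $g\in G_{i+1}$. As $g$ is central modulo $G_{i+2}$, \eqref{eq:cong} gives $\exp[w,v]\equiv[\exp w,\gamma]\in\mathcal G_{i+1}$. Downward induction from the trivial group now yields $G_i\subset\mathcal G_i\mathcal G_{i+1}=\mathcal G_i$.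
\end{proof}

\begin{lemma}\label{lem:tomodel}
Every totally ergodic nilsystem is isomorphic to the system of a model.
\end{lemma}

\begin{proof}
The compact manifold $X=\mathcal G/\Delta$ has finitely many components, each of positive measure, and some power of $T$ fixes each of them; so $X$ is connected. The orbits of $\mathcal G^0$ are open, hence $\mathcal G^0$ is transitive, $X=\mathcal G^0/(\Delta\cap\mathcal G^0)$, and $\tau=a\gamma$ with $a\in\mathcal G^0$, $\gamma\in\Delta$. Then $T(g\Delta)=a\,\gamma g\gamma^{-1}\Delta$. The automorphism $\operatorname{Ad}\gamma$ of the Lie algebra $\mathfrak g$ of $\mathcal G$ is unipotent: differentiating $t\mapsto[\gamma,\exp tv]$ at $0$ shows that $\operatorname{Ad}\gamma-1$ maps the Lie algebra of $\overline{\mathcal G_i}$ into that of $\overline{\mathcal G_{i+1}}$. Let $G$ be the universal cover of $\mathcal G^0$ and $\Gamma$ the preimage of $\Delta\cap\mathcal G^0$. Conjugation by $\gamma$ lifts to an automorphism $A$ of $G$ with $A\Gamma=\Gamma$, and $T(g\Gamma)=\tilde aA(g)\Gamma$ for a lift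 $\tilde a$ of $a$. Let $D=\log\operatorname{Ad}\gamma$, a nilpotent derivation, and $\hat{\mathfrak g}=\mathbb RD\oplus\mathfrak g$. Then $A$ is conjugation by $\exp D$, and $\tilde a\exp D=\exp(D+\epsilon)$ for some $\epsilon\in\mathfrak g$.
\end{proof}

\subsection{The progression group}\label{ss:prog}
Fix a model and polynomials with $P_i(0)=0$. The Lie algebra of $G^{k+1}$ is $\mathfrak g\otimes\mathbb R^{k+1}$, where $\mathbb R^{k+1}$ has the coordinatewise product and $[v\otimes a,w\otimes a']=[v,w]\otimes aa'$. We write $1_i$ for the $i$-th basis vector and $\xi=(\xi_i)_i$.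

For real $t$ let $\tau(t)=\exp(t(D+\epsilon))\exp(-tD)\in G$; then $T^t\Gamma=\tau(t)\Gamma$ for $t\in\mathbb Z$, and
\[
\tau(t)^{-1}\tau'(t)=e^{t\operatorname{ad}D}(D+\epsilon)-D=e^{tD}\epsilon .
\]
So $h(m,n)=(\tau(\xi_i(m,n)))_i$ represents the progression $(T^{m+P_i(n)}\Gamma)_i$, it is a polynomial map with $h(0,0)=1$, and by the chain rule
\begin{equation}\label{eq:logder}
h^{-1}\partial h=\Omega_\partial(\epsilon;m,n),\qquad\Omega_\partial(v;m,n):=\sum_{j\ge0}D^jv\otimes\frac{\xi^j\,\partial\xi}{j!},\qquad\partial\in\{\partial_m,\partial_n\}.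
\end{equation}
The factors $\partial\xi$ in Definition~\ref{def:qrel} come from here.

Suppose $\epsilon=\sum_{r=1}^R\alpha_r\epsilon_r$ with $\epsilon_r\in\mathfrak g_{\mathbb Q}$, $\alpha_r\in\mathbb R$. Let $\mathfrak h$ be the Lie algebra generated by all $\Omega_\partial(\epsilon_r;m,n)$ with $1\le r\le R$, $m,n\in\mathbb R$, and let $H=\exp\mathfrak h$, $Y=H\Gamma^{k+1}/\Gamma^{k+1}$. The values of a polynomial map span the same space as its coefficients, and the coefficients of $\Omega_\partial(\epsilon_r;m,n)$ are rational vectors. So $\mathfrak h$ is rational, $Y$ is compact, and it carries the $H$-invariant probability measure $m_Y$. By \eqref{eq:logder}, $h^{-1}\partial h\in\mathfrak h$; solving this equation inside $H$ along a segment from $(0,0)$ and using uniqueness of solutions in $G^{k+1}$, we get $h(m,n)\in H$.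

The generators carry independent parameters, and this produces the copies: for indices $r_1,\dots,r_q$ and $\mathbf j=(j_1,\dots,j_q)$ put $\mathbf j!=\prod j_l!$, $|\mathbf j|=\sum j_l$ and
\[
\beta_{\mathbf j}=[D^{j_1}\epsilon_{r_1},[\dots,[D^{j_{q-1}}\epsilon_{r_{q-1}},D^{j_q}\epsilon_{r_q}]\dots]]\in\mathfrak g_{|\mathbf j|+q}.
\]
Then the right-normed bracket of $\Omega_{\partial_l}(\epsilon_{r_l};m_l,n_l)$, $l=1,\dots,q$, is
\begin{equation}\label{eq:bracket}
\sum_{\mathbf j}\beta_{\mathbf j}\otimes\pi_{\mathbf j}\in\mathfrak h,\qquad\pi_{\mathbf j}=\frac1{\mathbf j!}\prod_{l=1}^q(\xi^{(l)})^{j_l}\,\partial_l\xi^{(l)}\in\mathbb R^{k+1}.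
\end{equation}
For real numbers $\lambda_{\mathbf j,i}$ and $K_i=\sum_{\mathbf j}\lambda_{\mathbf j,i}z^{\mathbf j}/\mathbf j!$, the left side of \eqref{eq:qrel} is $\sum_{\mathbf j,i}\lambda_{\mathbf j,i}(\pi_{\mathbf j})_i$. Thus a $q$-relation is the same as a nonzero linear functional that kills all the arrays $(\pi_{\mathbf j})_{\mathbf j}$.

The algebra $\mathfrak h$ separates the $\epsilon_r$, while the orbit only involves their combination $\epsilon$. Rational independence closes this gap.

\begin{proposition}\label{prop:equi}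
Suppose in addition that $T$ is ergodic and that $1,\alpha_1,\dots,\alpha_R$ are linearly independent over $\mathbb Q$. Then for all $f_0,\dots,f_k\in L^\infty(\mu)$
\begin{equation}\label{eq:limit}
\lim_{N\to\infty}\int f_0\,A_N(f_1,\dots,f_k)\,d\mu=\int f_0\otimes\dots\otimes f_k\,dm_Y,
\end{equation}
and all marginals of $m_Y$ equal $\mu$.
\end{proposition}

\begin{proof}
We verify the hypothesis of (F4) for $h$ and $\Delta=H\cap\Gamma^{k+1}$. A nontrivial character trivial on $\Delta$ has the form $e(\varphi\circ\log)$, where $\varphi\ne0$ is a linear functional on $\mathfrak h$ that kills $[\mathfrak h,\mathfrak h]$ and is integral on $\log\Delta$. Every rational vector of $\mathfrak h$ has a positive integer multiple in $\log\Delta$, so $\varphi$ is rational on rational vectors. Let $p=\varphi(\log h)\in\mathbb R[m,n]$. As $\varphi\circ\log$ is a homomorphism, \eqref{eq:logder} gives $\partial p=\sum_r\alpha_r\,\varphi(\Omega_\partial(\epsilon_r))$ with $\varphi(\Omega_\partial(\epsilon_r))\in\mathbb Q[m,n]$. If all nonconstant coefficients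 of $p$ were rational, independence of $1,\alpha_1,\dots,\alpha_R$ would give $\varphi(\Omega_\partial(\epsilon_r))=0$ for all $r,\partial$; then $\varphi$ would kill the generators of $\mathfrak h$ and all brackets, so $\varphi=0$. Hence $p$ has an irrational nonconstant coefficient, and by Weyl's theorem the averages of $e(p)$ along F\o lner sequences tend to $0$. So $h(m,n)\Gamma^{k+1}$ is well distributed in $Y$.

Let the $f_i$ be continuous. By unique ergodicity, for each $n$,
\[
\int\prod_{i=0}^kT^{P_i(n)}f_i\,d\mu=\lim_{L\to\infty}\frac1L\sum_{m=1}^L(f_0\otimes\dots\otimes f_k)\big(h(m,n)\Gamma^{k+1}\big).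
\]
Choose $L_N\to\infty$ so that for all $n\le N$ the average with $L=L_N$ is within $1/N$ of the limit. The rectangles $[1,L_N]\times[1,N]$ form a F\o lner sequence, and \eqref{eq:limit} follows. Taking all $f_i$ but one equal to $1$ shows that the marginals are $\mu$. Bounded $f_i$ can be approximated in $L^2(\mu)$ by continuous functions with the same bound, and both sides of \eqref{eq:limit} change by at most a constant times the sum of the $L^2(\mu)$ errors, uniformly in $N$.
\end{proof}

\section{No $q$-relation implies characteristic}\label{sec:suff}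

Assume that $\mathcal P$ has no $q$-relation of degree $\ge s+1$ for any $q$. We prove \eqref{eq:char}. Fix a totally ergodic system, bounded $f_1,\dots,f_k$ and $i_0\ge1$ with $\mathbb E(f_{i_0}\mid\mathcal Z_s)=0$.

\subsection{Reduction to a model}
If $P_i-P_j=a$ is constant for some $0\le i<j\le k$, then $Q(\xi_i-a)-Q(\xi_j)=0$ for every $Q$, which gives relations of all degrees. So the hypothesis of (F1) holds, and $\mathcal Z_{s_0}$ is characteristic for some $s_0\ge1$. Let $\mathcal Y_1\subset\mathcal Y_2\subset\cdots$ be the nilfactors given by (F2); they are totally ergodic. Since $\mathbb E(f_i\mid\mathcal Y_a)\to\mathbb E(f_i\mid\mathcal Z_{s_0})$ in $L^2(\mu)$ and $A_N$ is $L^2$-Lipschitz in each bounded argument uniformly in $N$, it suffices to show $A_N(\mathbb E(f_1\mid\mathcal Y_a),\dots,\mathbb E(f_k\mid\mathcal Y_a))\to0$ for each $a$. By Lemmas~\ref{lem:factor} and~\ref{lem:tomodel} we may therefore assume that the system is given by a model. By Lemma~\ref{lem:model}, $f_{i_0}$ is then orthogonal to all $G_{s+1}$-invariant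 functions. By (F1), $A_N$ converges in $L^2(\mu)$, so it is enough to show $\int f_0A_N\,d\mu\to0$ for all bounded $f_0$.

\subsection{Removing the rational part of $\epsilon$}
Expand $\epsilon$ in a basis of $\mathfrak g_{\mathbb Q}$ and choose a $\mathbb Q$-basis $1=\alpha_0,\alpha_1,\dots,\alpha_R$ of the span of $1$ and the coefficients. This gives $\epsilon=\sum_{r=0}^R\alpha_r\epsilon_r$ with $\epsilon_r\in\mathfrak g_{\mathbb Q}$.

First, $\epsilon_1,\dots,\epsilon_R$ span $\mathfrak g/\mathfrak g_2$. Otherwise a nonzero rational functional $\varphi$ on $\mathfrak g/\mathfrak g_2$ kills them; scale it to be integral on $L$. Then $\varphi(\epsilon)=\varphi(\epsilon_0)\in\mathbb Q$, and the nonconstant function $e(\varphi)$ on the torus is invariant under a power of $T$, against total ergodicity.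

Proposition~\ref{prop:equi} does not allow the term $\epsilon_0$, so we absorb it into $D$ at the price of passing to a power of $T$. The element $D+\epsilon_0$ is rational, so $\exp D'\in\hat\Gamma$ for $D'=M(D+\epsilon_0)$ and some $M\ge1$; in particular $\exp D'$ normalizes $\Gamma=\hat\Gamma\cap G$. Let $\epsilon'=\sum_{r\ge1}\alpha_rM\epsilon_r$, so that $D'+\epsilon'=M(D+\epsilon)$. Since $\exp(D')\exp(-MD)\in\hat\Gamma\cap G=\Gamma$,
\[
T^M(g\Gamma)=\exp(M(D+\epsilon))\,g\exp(-MD)\Gamma=\exp(D'+\epsilon')\,g\exp(-D')\Gamma .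
\]
So $S=T^M$ is the transformation of the model with $D',\epsilon'$, which has the same filtration, and $S$ is ergodic by total ergodicity. Split $n$ into residue classes $j$ modulo $M$. With $\tilde P_i$ as in Lemma~\ref{lem:norm}, $T^{P_i(Mn+j)}f_i=S^{\tilde P_i(n)}(T^{P_i(j)}f_i)$. The family $(\tilde P_i)$ has no $q$-relation of degree $\ge s+1$, and $T^{P_{i_0}(j)}f_{i_0}$ is still orthogonal to $L^2(\mathcal Z_s)$, the space of $G_{s+1}$-invariant functions. After renaming, we are in the setting of Proposition~\ref{prop:equi}, with $\epsilon_1,\dots,\epsilon_R$ spanning $\mathfrak g/\mathfrak g_2$, and we must show that the right side of \eqref{eq:limit} is $0$.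

\subsection{The progression group contains $G_{s+1}^{k+1}$}

\begin{lemma}\label{lem:fill}
For all $i\ge s+1$ we have $\mathfrak g_i\otimes\mathbb R^{k+1}\subset\mathfrak h$.
\end{lemma}

\begin{proof}
We first show that $\mathfrak g_i$ is spanned modulo $\mathfrak g_{i+1}$ by the brackets $\beta_{\mathbf j}$ with $|\mathbf j|+q=i$, over all $q$ and $r_1,\dots,r_q$. For $i=1$ these are the $\epsilon_r$. If the claim holds for $i$, then $\mathfrak g_{i+1}=[\mathfrak g,\mathfrak g_i]+D\mathfrak g_i$ is spanned modulo $\mathfrak g_{i+2}$ by the $[\epsilon_r,\beta_{\mathbf j}]$, which have the required form, and the $D\beta_{\mathbf j}$, which by the Leibniz rule are sums of brackets with one $j_l$ raised by one.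

Now use downward induction on $i$, starting where $\mathfrak g_i=0$. Let $i\ge s+1$ and $\mathfrak g_{i+1}\otimes\mathbb R^{k+1}\subset\mathfrak h$. Fix $q\le i$ and $r_1,\dots,r_q$. Let $E=\bigoplus_{|\mathbf j|\le i-q}\mathbb R^{k+1}$, let $E^{\rm top}$ be the subspace of arrays supported on $|\mathbf j|=i-q$, and let $\mathcal S\subset E$ be the span of the arrays $(\pi_{\mathbf j})_{|\mathbf j|\le i-q}$ over all real $(m_l,n_l)$ and all $\partial_l$. In \eqref{eq:bracket} the terms with $|\mathbf j|>i-q$ lie in $\mathfrak g_{i+1}\otimes\mathbb R^{k+1}\subset\mathfrak h$, so the linear map $(a_{\mathbf j})\mapsto\sum\beta_{\mathbf j}\otimes a_{\mathbf j}$ sends $\mathcal S$ into $\mathfrak h$. If $E^{\rm top}\not\subset\mathcal S$, some functional on $E$ kills $\mathcal S$ but not $E^{\rm top}$, and by the remark after \eqref{eq:bracket} it is a $q$-relation with $\max\deg K=i-q$, that is, of degree $i\ge s+1$. This is excluded. So $E^{\rm top}\subset\mathcal S$, and $\beta_{\mathbf j}\otimes a\in\mathfrak h$ for all $|\mathbf j|=i-q$, $a\in\mathbb R^{k+1}$.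 By the first paragraph, $\mathfrak g_i\otimes\mathbb R^{k+1}\subset\mathfrak h$.
\end{proof}

By Lemma~\ref{lem:fill}, $H$ contains $G_{s+1}$ placed in coordinate $i_0$, so $m_Y$ is invariant under it. Let $I(\phi)$ be the right side of \eqref{eq:limit} with $\phi$ in place of $f_{i_0}$. This is a continuous linear functional on $L^2(\mu)$, because the marginal is $\mu$ and the other functions are bounded, and $I(\phi\circ u)=I(\phi)$ for $u\in G_{s+1}$. So $I$ is constant on the closed convex hull $\mathcal C$ of $\{f_{i_0}\circ u:u\in G_{s+1}\}$. The unique element of least norm in $\mathcal C$ is $G_{s+1}$-invariant, and every element of $\mathcal C$ is orthogonal to the invariant functions, as $f_{i_0}$ is. Hence $0\in\mathcal C$ and $I(f_{i_0})=0$. This proves the ``if'' part of Theorem~\ref{thm:B}.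

\section{A $q$-relation is an obstruction}\label{sec:nec}

Let $(K_i)$ be a $q$-relation of degree $d\ge s+1$. We show that $\mathcal Z_s$ is not characteristic. By Lemma~\ref{lem:norm} we may assume $P_i(0)=0$; the argument does not need the $P_i$ to be distinct. Write $K_i=\sum_{|\mathbf j|\le d-q}\lambda_{\mathbf j,i}z^{\mathbf j}/\mathbf j!$.

Lemma~\ref{lem:limit} needs a coordinate $i\ge1$. Let $\kappa_i$ be the part of $K_i$ of degree $d-q$. Take all $\partial_l=\partial_{m_l}$ in \eqref{eq:qrel}; the part of degree $d-q$ in $m_1,\dots,m_q$ gives $\sum_i\kappa_i=0$. Not all $\kappa_i$ vanish, so at least two are nonzero, and we can fix $i_1\ge1$ and $\mathbf j^*$ with $|\mathbf j^*|=d-q$ and $\lambda_{\mathbf j^*,i_1}\ne0$.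

\subsection{The free model}
In \eqref{eq:bracket} a relation among the $\pi_{\mathbf j}$ constrains $\mathfrak h$ only if the brackets $\beta_{\mathbf j}$ are independent, so we take a model in which they are free. Let $\mathfrak L$ be the free real Lie algebra on letters $x_l^{(j)}$, $1\le l\le q$, $0\le j\le d-1$, graded by giving $x_l^{(j)}$ weight $j+1$, and let $\mathfrak g$ be its quotient by the part of weight $>d$. (In Section~\ref{sec:A}, with $q=2$ and $d=4$, the $x$- and $y$-coordinates played the role of the letters with $l=1$ and $l=2$.) The rule $D_0x_l^{(j)}=x_l^{(j+1)}$, with $x_l^{(d)}=0$, defines a derivation that raises weight by one. Let $\hat{\mathfrak g}=\mathbb RD_0\oplus\mathfrak g$, with the $\mathbb Q$-form spanned by $D_0$ and the iterated brackets of letters. Take a lattice $\Gamma^*$ in $\hat G$ that defines this $\mathbb Q$-form, and $M\ge1$ with $\exp(MD_0)\in\Gamma^*$. Put $D=MD_0$, $\Gamma=\Gamma^*\cap G$, $\epsilon_l=x_l^{(0)}$ and $\epsilon=\sum_l\alpha_l\epsilon_l$ with $1,\alpha_1,\dots,\alpha_q$ linearly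 independent over $\mathbb Q$. This is a model.

The ideal $\mathfrak g_i$ is the part of weight $\ge i$. It is contained in that part by induction; conversely $x_l^{(j)}=M^{-j}D^j\epsilon_l\in\mathfrak g_{j+1}$, so a bracket of letters of total weight $a$ lies in $\mathfrak g_a$. In particular $G_d$ is central in $G$, and $\epsilon_1,\dots,\epsilon_q$ form a basis of $\mathfrak g/\mathfrak g_2$ with respect to which $L$ consists of rational vectors. A nonzero functional $\varphi$ that is integral on $L$ has rational values $\varphi(\epsilon_l)$, not all zero, so $\varphi(p\epsilon)\notin\mathbb Z$ for $p\ge1$. Thus the rotation by $p\epsilon$ is ergodic, and Lemma~\ref{lem:model}, applied to the model of $T^p$, shows that $T$ is totally ergodic.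

For $u\in G_d\subset G_{s+1}$ and $\mathcal Z_s$-measurable $\phi$, Lemma~\ref{lem:model} gives $\int(f\circ u)\phi\,d\mu=\int f\,(\phi\circ u^{-1})\,d\mu=\int f\phi\,d\mu$. So $\mathbb E(f\circ u-f\mid\mathcal Z_s)=0$; this is where $d\ge s+1$ is used.

\subsection{What the characteristic property would force}
Let $\mathfrak h,H,Y$ be as in Section~\ref{ss:prog}. The compact set $Y$ contains $(T^{P_i(n)}x)_i$ for $x=T^m\Gamma$, and these $x$ are dense by minimality; so it contains all progressions. Suppose that $\mathcal Z_s$ is characteristic, and let $\nu$ be the measure of Lemma~\ref{lem:limit}. Let $v\in\mathfrak g_d$ and $\zeta_t=\exp(tv\otimes1_{i_1})$, a central element of $G^{k+1}$. The support of $\nu$ is a $\zeta_t$-invariant subset of $Y$. If $h\Gamma^{k+1}$ is a point of it, then $\zeta_th=h'\gamma$ with $h'\in H$, $\gamma\in\Gamma^{k+1}$, so $\zeta_t\gamma^{-1}=h^{-1}h'\in H$. Since $\Gamma^{k+1}$ is countable, the same $\gamma$ serves two values $t\ne t'$, and $\zeta_{t-t'}\in H$. Therefore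
\begin{equation}\label{eq:forced}
\mathfrak g_d\otimes1_{i_1}\subset\mathfrak h .
\end{equation}

\subsection{The relation contradicts \eqref{eq:forced}}
Let $\mathfrak A$ be the free associative algebra on the same letters modulo words of weight $>d$. Reading brackets as commutators gives a Lie homomorphism $\mathfrak g\to\mathfrak A$. For $|\mathbf j|\le d-q$ let $\operatorname{co}_{\mathbf j}(v)$ be the coefficient of the word $x_1^{(j_1)}x_2^{(j_2)}\cdots x_q^{(j_q)}$ in the image of $v$, and define a linear functional on $\mathfrak g\otimes\mathbb R^{k+1}$ by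
\[
\Lambda(v\otimes1_i)=\sum_{|\mathbf j|\le d-q}\lambda_{\mathbf j,i}M^{-|\mathbf j|}\operatorname{co}_{\mathbf j}(v).
\]

We claim $\Lambda(\mathfrak h)=0$. The algebra $\mathfrak h$ is spanned by iterated brackets of generators. The $i$-th coordinate of a generator $\Omega_\partial(\epsilon_l;m,n)$ is $\partial\xi_i\sum_jM^j\xi_i^j\,x_l^{(j)}/j!$, a combination of letters with lower index $l$. As $\Lambda$ sees only words with lower indices $1,2,\dots,q$ in this order, it kills an iterated bracket unless its entries are $y_1,\dots,y_q$, once each, with $y_l=\Omega_{\partial_l}(\epsilon_l;m_l,n_l)$. Such a bracket expands in $\mathfrak A^{k+1}$ as $\sum_\pi c_\pi\,y_{\pi(1)}\cdots y_{\pi(q)}$ over permutations $\pi$, with integers $c_\pi$ that depend only on the shape of the bracket. Only $\pi=\mathrm{id}$ contributes, and the coefficient of $x_1^{(j_1)}\cdots x_q^{(j_q)}$ in the $i$-th coordinate of $y_1\cdots y_q$ is $M^{|\mathbf j|}(\pi_{\mathbf j})_i$. So $\Lambda$ of the bracket equals $c_{\rm id}\sum_{\mathbf j,i}\lambda_{\mathbf j,i}(\pi_{\mathbf j})_i$,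 which is $c_{\rm id}$ times the left side of \eqref{eq:qrel}, hence $0$.

On the other hand, let $a_l=x_l^{(j_l^*)}$ and $v^*=[a_1,[\dots,[a_{q-1},a_q]\dots]]$, of weight $|\mathbf j^*|+q=d$. In its expansion every word is a rearrangement of $a_1\cdots a_q$, and $a_1\cdots a_q$ itself has coefficient $1$, since it is the only word ending in $a_q$. So $v^*\in\mathfrak g_d$ and $\Lambda(v^*\otimes1_{i_1})=\lambda_{\mathbf j^*,i_1}M^{-|\mathbf j^*|}\ne0$, which contradicts \eqref{eq:forced}. This completes the proof of Theorem~\ref{thm:B}. \qed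

\section{The range of the conjecture: proof of Theorem~\ref{thm:C}}\label{sec:C}

If $\mathcal Z_s$ is characteristic, Theorem~\ref{thm:B} excludes $1$-relations of degree $\ge s+1$, and these are the algebraic relations of degree $\ge s+1$.

Let $s\le2$ and suppose that there is no algebraic relation of degree $\ge s+1$. By Proposition~\ref{prop:collapse} with $d=s+1$ there is no $q$-relation of degree $\ge s+1$ for any $q$, and $\mathcal Z_s$ is characteristic by Theorem~\ref{thm:B}.

Let $s\ge3$ and $d=s+1$. The family $\mathcal F_d$ has no algebraic relation of degree $\ge d$ by Proposition~\ref{prop:norel}, and it has a $2$-relation of degree $d$ by Proposition~\ref{prop:identity}. By Theorem~\ref{thm:B}, $\mathcal Z_s$ is not characteristic for $\mathcal F_d$. \qed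

\begin{thebibliography}{9}

\bibitem{Fr} Frantzikinakis, 2008.

\bibitem{FK} Frantzikinakis and Kra, 2005.

\bibitem{HKann} Host and Kra, Ann.\ of Math., 2005.

\bibitem{HKpoly} Host and Kra, \emph{Convergence of polynomial ergodic averages}, 2005.

\bibitem{HKbook} Host and Kra, \emph{Nilpotent Structures in Ergodic Theory}.

\bibitem{Lei1} Leibman, \emph{Convergence of multiple ergodic averages along polynomials of several variables}, 2005.

\bibitem{Lei2} Leibman, \emph{Pointwise convergence \dots\ polynomial actions of $\mathbb Z^d$ \dots}, ETDS, 2005.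

\bibitem{Talk} \emph{The Polynomial Szemer\'edi Theorem And Beyond}, \texttt{https://www.icms.org.uk/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak downloads/\allowbreak Polynomial\%20Szemeredi\%20\allowbreak theorem\%20and\%20\allowbreak beyond\%20Kuca.pdf}

\bibitem{Zi} Ziegler, 2007.

\end{thebibliography}
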